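# Intersecting families in a $k$-dimensional subspace: blocks, kernels, and the value $\binom{k}{w-1}$

Throughout, vector spaces are real, $[n]=\{1,\dots,n\}$, subsets of $[n]$ are identified with their $0/1$ characteristic vectors, and $\binom Nj=0$ for $j<0$ or $j>N$. For a set $Q$, $\binom Qb$ is the set of its $b$-element subsets. The unit vectors of $\mathbb R^n$ are $\epsilon_1,\dots,\epsilon_n$.

## 1. Lexicographic antichains and functions with vanishing upward sums

Let $P_1,\dots,P_s$ ($s\ge 0$) be disjoint nonempty finite sets, called **blocks**. Put $m_i=|P_i|\ge 1$, $Q=\bigcup_i P_i$, and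
$$k:=1+\sum_{i=1}^s (m_i-1).$$

**Definition (L-antichain).** A family $\mathcal F\subset 2^Q$ is an L-antichain if for any two distinct $S,S'\in\mathcal F$ and the *least* $i$ with $S\cap P_i\neq S'\cap P_i$, the sets $S\cap P_i$ and $S'\cap P_i$ are incomparable under inclusion.

One reads two sets block by block; at the first block where they differ they must be incomparable, and after that nothing is required. An L-antichain is an antichain: if $S\subsetneq S'$, the two sets are comparable in the first block where they differ. The converse fails. With blocks $\{1,2\},\{3,4\}$ the family $\{\{3\},\{1,4\}\}$ is an antichain, but in the first block we see $\emptyset$ and $\{1\}$. On the other hand $\{\{1,3\},\{1,4\},\{2\}\}$ is an L-antichain.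

**Definition (kernel and defect number).** Let $\mathcal F$ be an L-antichain whose members have size at most $b$. Let $K$ be the space of functions $f:\binom Qb\to\mathbb R$ that vanish off $\mathcal F$ and satisfy
$$\sum_{x\in P_i\setminus H} f(H\cup\{x\})=0\qquad\text{for all } i \text{ and all } H\subset Q,\ |H|=b-1. \tag{1}$$
Put $e=|\mathcal F|-\dim K$.

So a member of size less than $b$ counts fully in $e$, while the members of size exactly $b$ count only through the rank of the linear system (1) restricted to them.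

**Example.** One block $P=\{1,2,3,4\}$, so $k=4$; take $b=2$ and $\mathcal F=\binom P2$. A function in $K$ assigns numbers to the edges of the complete graph $K_4$ such that the sum at each vertex is $0$. Adding the equations at $1$ and $2$ and subtracting those at $3$ and $4$ gives $2f(12)-2f(34)=0$; likewise $f(13)=f(24)$ and $f(14)=f(23)$. So $f$ takes one value on each of the three perfect matchings, and the three values sum to $0$. Hence $\dim K=2$ and $e=6-2=4=\binom 41$.

In this example $f(S)=f(P\setminus S)$. That is an instance of a general identity. The **type** of $S\subset Q$ is $(|S\cap P_1|,\dots,|S\cap P_s|)$.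

**Lemma 1 (alternating identity).** Fix a type $t=(t_1,\dots,t_s)$ with $\sum t_i=b$. Let $f$ be a function on the sets of type $t$, extended by $0$ to $\binom Qb$, that satisfies (1). Then for every $S$ of type $t$
$$\sum_{S'\cap S=\emptyset} f(S')=(-1)^b f(S), \tag{2}$$
where $S'$ runs over sets of type $t$.

*Proof.* Since $\sum_{V\subset S\cap S'}(-1)^{|V|}$ is $1$ if $S\cap S'=\emptyset$ and $0$ otherwise, the left side equals
$$\sum_{V\subset S}(-1)^{|V|}\sum_{S'\supset V}f(S').$$
Let $V\subsetneq S$ and pick $i$ with $|V\cap P_i|<t_i$. Consider the sets $H\supset V$ whose type is $t$ with $t_i$ lowered by one. Each $S'\supset V$ of type $t$ contains exactly $t_i-|V\cap P_i|$ of them, obtained by removing one element of $(S'\cap P_i)\setminus V$. Hence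
$$(t_i-|V\cap P_i|)\sum_{S'\supset V}f(S')=\sum_H\ \sum_{S'\supset H}f(S')=\sum_H\ \sum_{x\in P_i\setminus H}f(H\cup\{x\})=0$$
by (1). So only $V=S$ contributes. The only $S'\supset S$ of type $t$ is $S$ itself, and its contribution is $(-1)^b f(S)$. $\square$

Two $t$-subsets of an $m$-set $P$ with $2t>m$ always meet, so for one block the left side of (2) is empty and we get:
$$\text{if } 2t>m \text{ and } g:\tbinom Pt\to\mathbb R \text{ has } \sum_{T\supset V}g(T)=0 \text{ for all } |V|=t-1,\ \text{ then } g=0. \tag{3}$$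

What is all this for? It turns two hypotheses on a set system into one linear count. The hypothesis "these $0/1$ vectors lie in a subspace of dimension $k$" will produce an L-antichain with parameter exactly $k$. The hypothesis "these $b$-sets pairwise intersect" will, through (2), force $K=0$, so that $e=|\mathcal F|$. An upper bound for $e$ in terms of $k$ and $b$ then bounds the family.

## 2. Intersecting families of prescribed dimension

Let $E(n,w)$ be the set of $0/1$ vectors in $\mathbb R^n$ with exactly $w$ ones. For $X\subset\{0,1\}^n$, $\dim(X)$ is the dimension of its linear span. For $1\le k\le n$, $0\le w\le n$ put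
$$M(n,k,w)=\max\{|U\cap E(n,w)|: U \text{ a } k\text{-dimensional subspace of }\mathbb R^n\}.$$
A family is $t$-intersecting if any two of its members share at least $t$ elements, and intersecting if $t=1$. Put
$$J_t(n,k,w)=\max\{|\mathcal A|:\mathcal A\subset E(n,w)\ t\text{-intersecting},\ \dim(\mathcal A)=k\}.$$

In words: how large can an intersecting family of $w$-sets be if its span has dimension exactly $k$? A natural candidate fixes a common element $n$ and takes as many $(w-1)$-subsets of $[n-1]$ as a $k$-dimensional subspace can hold. Conjecture 3.1 of "Extremal Problems under Dimension Constraints" says that this is optimal: for $w\le\frac n2$,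
$$J_1(n,k,w)=M(n-1,k,w-1),$$
where $1\le w$, $1\le k\le n-1$, and $k$ is such that an intersecting family $\mathcal A\subset E(n,w)$ with $\dim(\mathcal A)=k$ exists. For $\frac n2<w<n$ one has instead $J_1(n,k,w)=M(n,k,w)$. The following is known, and we quote it without proof: $J_1(n,k,w)=M(n-1,k,w-1)$ whenever $\frac k2<w\le\frac n2$. So the task is the range $w\le\frac k2$.

**Theorem 2.** Let $\lambda_1,\dots,\lambda_n>0$, $c>0$, let $w\ge1$ be an integer, and let $U\subset\mathbb R^n$ be a subspace of dimension $k\ge 2w$. Let $\mathcal A\subset U\cap\{0,1\}^n$ be such that $\sum_j\lambda_jx_j=c$ for all $x\in\mathcal A$, every $x\in\mathcal A$ has at most $w$ ones, and any two members of $\mathcal A$ with exactly $w$ ones intersect. Then $|\mathcal A|\le\binom{k}{w-1}$.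

**Theorem 3.** If $2w\le k\le n-1$ and $J_1(n,k,w)$ is defined, then
$$J_1(n,k,w)=M(n-1,k,w-1)=\binom{k}{w-1}.$$

**Corollary 4.** Conjecture 3.1 holds: if $\frac k2<w\le\frac n2$ it is the quoted result, and if $w\le\frac k2$ it is Theorem 3.

For $w\ge2$ the value in Theorem 3 is attained by $\{F\cup\{n\}:F\in\binom{[k]}{w-1}\}$.

## 3. Small weights, codimension one, and the passage from Theorem 2 to Theorem 3

**Weight 1.** An intersecting family in $E(n,1)$ has at most one member, so its dimension is at most $1$. For $k\ge2$ the number $J_1(n,k,1)$ is not defined.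

**Weight 2, $k\ge4$.** An intersecting family of $2$-sets is a star or lies in a triangle. Indeed, if $ab,ac$ are members and some member misses $a$, it must be $bc$; then every further member meets $ab$, $ac$ and $bc$, hence contains two of $a,b,c$. A triangle has dimension at most $3$. A star with $d$ edges has dimension $d$, since each edge has a coordinate of its own. So for $4\le k\le n-1$ we get $J_1(n,k,2)=k=\binom k1$. Also $M(n-1,k,1)=k$, because unit vectors are independent.

**Codimension one.** If $k=n-1$ and $2w\le n$, the Erdős–Ko–Rado theorem (an intersecting family of $w$-subsets of $[n]$ with $2w\le n$ has at most $\binom{n-1}{w-1}$ members) gives $J_1(n,n-1,w)\le\binom{n-1}{w-1}=\binom k{w-1}$. For smaller $k$ the Erdős–Ko–Rado bound still involves $n$, and the dimension must be used.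

**Theorem 2 implies Theorem 3.** The purpose is to close a circle of three inequalities. If $w=1$ then $k\ge2$ and $J_1$ is not defined, so let $w\ge2$. We show
$$J_1(n,k,w)\ \le\ \binom k{w-1}\ \le\ M(n-1,k,w-1)\ \le\ J_1(n,k,w). \tag{4}$$

*First inequality.* Let $\mathcal A\subset E(n,w)$ be intersecting with $\dim(\mathcal A)=k$, and apply Theorem 2 with $U=\mathrm{span}(\mathcal A)$, $\lambda_j=1$, $c=w$.

*Second inequality.* Since $k\le n-1$, the coordinate subspace $\mathbb R^{[k]}\subset\mathbb R^{n-1}$ has dimension $k$ and contains $\binom k{w-1}$ vectors of $E(n-1,w-1)$.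

*Third inequality.* Let the $k$-dimensional subspace $L\subset\mathbb R^{n-1}$ attain $M(n-1,k,w-1)$ and let $\mathcal B=L\cap E(n-1,w-1)$. First, $E(n-1,w-1)$ spans $\mathbb R^{n-1}$. Indeed $1\le w-1\le n-2$, so for $a\ne b$ there is a $(w-1)$-set containing $a$ and not $b$, and exchanging $a$ for $b$ shows that $\epsilon_a-\epsilon_b$ is in the span. So the span contains all vectors of coordinate sum $0$, and also a vector with nonzero sum.

Next, $\dim\mathcal B=k$. If $\dim\mathcal B<k$, then, as $k\le n-1$, we can add to $\mathcal B$ vectors of $E(n-1,w-1)$ one at a time, each outside the current span, until the span has dimension $k$. This $k$-dimensional subspace contains $\mathcal B$ and at least one vector of $E(n-1,w-1)$ not in $\mathrm{span}(\mathcal B)$, hence not in $\mathcal B$. That contradicts the maximality of $|\mathcal B|$.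

Finally, the linear map $x\mapsto\bigl(x,\frac1{w-1}\sum_i x_i\bigr)$ is injective and sends $\mathcal B$ onto $\{(x,1):x\in\mathcal B\}\subset E(n,w)$. All these sets contain $n$, so this is an intersecting family of dimension $k$ and size $|\mathcal B|$. $\square$

It remains to prove Theorem 2.

## 4. When the weight functional is positive in $k$ coordinates

Let $e_j\in U^*$ be the coordinate functionals and $\ell=\sum_j\lambda_je_j$, so $\ell=c$ on $\mathcal A$. The first thing one tries is to pick $J\subset[n]$ with $|J|=k$ such that $(e_j)_{j\in J}$ is a basis of $U^*$, and to replace $x$ by $\mathrm{supp}(x)\cap J$. This is injective on $\mathcal A$, and we land in subsets of a $k$-element set. Write $\ell=\sum_{j\in J}a_je_j$. If *all* $a_j$ are positive, everything works. The image is an antichain, because $\sum_Ja_jx_j=c$ is constant and a proper inclusion would change the sum. Its members have size at most $w$. The members of size exactly $w$ are full supports, so they pairwise intersect. Then the following applies.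

**Lemma 5 (one block).** Let $\mathcal F$ be an antichain of subsets of a $k$-set $P$, of sizes at most $w$, with $w\ge1$ and $2w\le k$, whose members of size $w$ pairwise intersect. Then $|\mathcal F|\le\binom k{w-1}$.

*Proof.* Let $\mathcal G$ be any subfamily of the $w$-sets in $\mathcal F$, and $\partial\mathcal G$ the set of $(w-1)$-sets contained in members of $\mathcal G$. Let $f$ be a function supported on $\mathcal G$ with all upward sums (1) equal to $0$. For $S\in\mathcal G$ the left side of (2) is $0$, since members of $\mathcal G$ meet $S$ (and $S\ne\emptyset$ meets itself). So $f=0$. Thus the inclusion matrix with rows $\partial\mathcal G$ and columns $\mathcal G$ has independent columns, and $|\partial\mathcal G|\ge|\mathcal G|$. By Hall's theorem there is an injection $\varphi$ from the $w$-sets of $\mathcal F$ to $(w-1)$-sets with $\varphi(S)\subset S$.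

Replace each such $S$ by $\varphi(S)$. For a member $T$ of size at most $w-1$, $T\subset\varphi(S)\subset S$ is impossible, and $\varphi(S)\subset T$ would force $T=\varphi(S)\subset S$. So we get an antichain of the same size with members of size at most $w-1\le k/2$. The LYM inequality $\sum_{S}\binom k{|S|}^{-1}\le1$ and $\binom k{|S|}\le\binom k{w-1}$ finish the proof. $\square$

The approach stops when no such basis has all $a_j>0$. Take
$$U=\{u\in\mathbb R^6:u_1+u_2+u_3=u_4+u_5+u_6\},\qquad k=5,\ w=2,\ \lambda_j=1.$$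
Here $U\cap E(6,2)$ consists of the nine vectors $\epsilon_i+\epsilon_j$ with $i\le3<j$. Any five coordinates form a basis of $U^*$. Omitting coordinate $6$ gives $\ell=2(e_1+e_2+e_3)$, with coefficient $0$ at $4$ and $5$, and by symmetry every choice is like this. The image on $\{1,\dots,5\}$ contains $\{1\}$ (from $\{1,6\}$) and $\{1,4\}$: it is not an antichain.

But $\ell$ is positive on the independent functionals $e_1,e_2,e_3$, so vectors that differ in $\{1,2,3\}$ are incomparable there. If two vectors agree there, their difference lies in $\{u_1=u_2=u_3=0\}\cap U$, where the positive relation $e_4+e_5+e_6=0$ holds, so they are incomparable on $\{4,5,6\}$. We see an L-antichain with blocks $\{1,2,3\},\{4,5,6\}$ and $1+2+2=5=k$. It is an antichain on $Q$, but $|Q|=k-1+s$ exceeds $k$ as soon as $s\ge2$, so Lemma 5 on $Q$ would bound by the wrong binomial coefficient. The lexicographic structure has to be used.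

## 5. Cutting a subspace into blocks

**Lemma 6.** In the situation of Theorem 2 with $\mathcal A\ne\emptyset$ there are disjoint nonempty $P_1,\dots,P_s\subset[n]$ with
$$1+\sum_i(|P_i|-1)=k \tag{5}$$
such that, with $Q=\bigcup P_i$, the map $x\mapsto S_x:=\mathrm{supp}(x)\cap Q$ is injective on $\mathcal A$ and $\{S_x:x\in\mathcal A\}$ is an L-antichain.

*Proof.*

**Step 1: the first block.** We want independent coordinates on which $\ell$ is positive. Since $\ell=c>0$ on $\mathcal A\ne\emptyset$, $\ell\ne0$. Carathéodory's theorem for cones says that a nonnegative combination of vectors is a combination with positive coefficients of some linearly independent ones among them. So $\ell=\sum_{j\in P_1}c_je_j$ with all $c_j>0$, $(e_j)_{j\in P_1}$ independent, and $P_1\neq\emptyset$. Put $U_1=\{u\in U:u_j=0\ \forall j\in P_1\}$. Then $\dim U_1=k-|P_1|$ and $\ell|_{U_1}=0$.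

**Step 2: further blocks.** We want positive relations on what is left. Given disjoint $P_1,\dots,P_i$, let $U_i=\{u\in U:u_j=0\ \forall j\in P_1\cup\dots\cup P_i\}$. Suppose $U_i\ne0$. Then some $e_j|_{U_i}\ne0$, and
$$\sum_{j:\,e_j|_{U_i}\ne0}\lambda_je_j|_{U_i}=\ell|_{U_i}=0 .$$
So there is an inclusion-minimal nonempty $P_{i+1}\subset\{j:e_j|_{U_i}\ne0\}$ with a relation $\sum_{j\in P_{i+1}}d_je_j|_{U_i}=0$, all $d_j>0$. It is disjoint from the earlier blocks, whose functionals vanish on $U_i$. Also $|P_{i+1}|\ge2$, because the functionals used are nonzero.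

Every linear relation $d'$ among $(e_j|_{U_i})_{j\in P_{i+1}}$ is proportional to $d$. Suppose not; replacing $d'$ by $-d'$ we may assume some $d'_j>0$. With $\mu=\min_{d'_j>0}d_j/d'_j$, the relation $d-\mu d'$ is nonnegative, vanishes at the minimizing index, and is nonzero since $d'$ is not proportional to $d$. Its support contradicts the minimality of $P_{i+1}$. Hence these functionals have rank $|P_{i+1}|-1$, and $\dim U_{i+1}=\dim U_i-(|P_{i+1}|-1)<\dim U_i$. Stop when $U_s=0$. Then $k=|P_1|+\sum_{i\ge2}(|P_i|-1)$, which is (5).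

**Step 3: the image.** We check injectivity and the antichain property. If $S_x=S_{x'}$, then $x-x'\in U_s=0$. If $x\ne x'$, let $i$ be least such that $x$ and $x'$ differ on $P_i$. If $i=1$, then $\sum_{P_1}c_jx_j=c=\sum_{P_1}c_jx'_j$ with $c_j>0$. If $i\ge2$, then $x-x'\in U_{i-1}$, so $\sum_{P_i}d_jx_j=\sum_{P_i}d_jx'_j$ with the positive $d_j$ of block $P_i$. In both cases a proper inclusion between $S_x\cap P_i$ and $S_{x'}\cap P_i$ would make the two sums different, so the distinct sets are incomparable. $\square$

## 6. Slicing along a block, and why the slices need vectors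

Let $\mathcal F$ be an L-antichain. For $T\subset P_1$ the slice $\{S\setminus P_1:S\in\mathcal F,\ S\cap P_1=T\}$ is an L-antichain on $P_2,\dots,P_s$, so induction on $s$ suggests itself. The intersection hypothesis does not survive: two members with the same nonempty trace $T$ intersect already in $T$, and nothing is left for the slice. This is the point where one replaces "intersecting" by the linear space $K$.

Equation (1) for $i\ge2$ lives inside one slice. For $i=1$ it couples slices: for fixed $S'\subset Q\setminus P_1$ and $V\subset P_1$ it reads $\sum_{x\in P_1\setminus V}f(V\cup\{x\}\cup S')=0$. If we attach to $T$ the vector $v_T=\sum_{x\in T}\delta_{T\setminus\{x\}}$, these equations say $\sum_Tf(T\cup S')v_T=0$. So after one slicing we face a collection of families indexed by $T$, coupled through vectors $v_T$. The class of objects closed under slicing is the following.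

**Definition (weighted system).** Let $\mathcal R$ be a finite set with vectors $v_R$ ($R\in\mathcal R$) in a vector space. For $X\subset\mathcal R$ put $r(X)=\dim\mathrm{span}\{v_R:R\in X\}$,
$$\mathrm{Ker}(X)=\Bigl\{g:\mathcal R\to\mathbb R:\ g=0\text{ off }X,\ \sum_Rg(R)v_R=0\Bigr\},\qquad\kappa(X)=\dim\mathrm{Ker}(X)=|X|-r(X).$$
Put $\rho=r(\mathcal R)$, $\kappa=\kappa(\mathcal R)$, $p=|\mathcal R|=\rho+\kappa$.

Both $r$ and $\kappa$ are monotone. If $X\cap Y=\emptyset$, then $\mathrm{Ker}(X)\oplus\mathrm{Ker}(Y)\subset\mathrm{Ker}(X\cup Y)$, so $\kappa(X)+\kappa(Y)\le\kappa(X\cup Y)$. For instance, with $\mathcal R=\{1,2,3\}$, $v_1=v_2=(1,0)$, $v_3=(0,1)$ we have $\rho=2$, $\kappa=1$, $\kappa(\{1,2\})=1$, $\kappa(\{1,3\})=0$.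

**Definition (the space $K$ and the number $e$, weighted).** Let blocks be given and let $b\ge0$ be an integer, the *budget*. For each $R\in\mathcal R$ let $\mathcal F_R\subset2^Q$ be a (possibly empty) L-antichain whose members have size at most $b$. Let $K$ be the space of functions $f:\mathcal R\times\binom Qb\to\mathbb R$ with

* (i) $f(R,S)=0$ unless $S\in\mathcal F_R$;
* (ii) $\sum_Rf(R,S)v_R=0$ for all $S\in\binom Qb$;
* (iii) $\sum_{x\in P_i\setminus H}f(R,H\cup\{x\})=0$ for all $R$, all $i$, and all $H\subset Q$ with $|H|=b-1$.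

Put $e=\sum_R|\mathcal F_R|-\dim K$.

If $\mathcal R=\{R\}$ and $v_R=0$, then (ii) is void and we are back in Section 1, with $\rho=0$, $\kappa=1$. If $\mathcal R=\{R\}$ and $v_R\ne0$, then (ii) forces $K=0$, with $\rho=1$, $\kappa=0$.

**Proposition 7.** If $\sigma\ge1$ is an integer and $2b\le k-1+\sigma$, then
$$e\ \le\ \rho\sum_{l=0}^{\sigma}\binom{k-1}{b-l}+\kappa\sum_{l=0}^{\sigma}\binom{k-1}{b-1-l}. \tag{6}$$

We need it only for $\sigma=1$, but the slack $\sigma$ is forced by the induction: removing a block of size $m$ with trace of size $t$ lowers $k-1$ by $m-1$ and $2b$ by $2t$, so the slack becomes $m-1+\sigma-2t$. The value $\sigma=0$ cannot be allowed: one block with $k=m=5$, $b=2$, $v_R=0$, $\mathcal F$ the five singletons has $K=0$ and $e=5$, while (6) with $\sigma=0$ would read $e\le\binom41=4$, although $2b\le k-1$.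

**Proposition 7 implies Theorem 2.** The purpose is to show that intersection forces $K=0$. If $\mathcal A=\emptyset$ there is nothing to prove. Otherwise let $\mathcal F=\{S_x:x\in\mathcal A\}$ from Lemma 6, so $|\mathcal F|=|\mathcal A|$ and members have size at most $w$. Take $\mathcal R=\{R\}$, $v_R=0$, $\mathcal F_R=\mathcal F$, $b=w$, $\sigma=1$; the hypothesis is $2w\le k$. If $|S_x|=w$, then $S_x=\mathrm{supp}(x)$, since $x$ has at most $w$ ones; so the $w$-sets in $\mathcal F$ pairwise intersect. Let $f\in K$. In each equation (iii) all the sets $H\cup\{x\}$ have the same type, so each type component of $f$ satisfies (iii), and Lemma 1 applies to it. For a $w$-set $S\in\mathcal F$ the left side of (2) is $0$: a set $S'$ disjoint from $S$ is not a $w$-set of $\mathcal F$ (for $S'=S$ note $S\cap S=S\neq\emptyset$). So $f(S)=0$, hence $f=0$ and $K=0$. Therefore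
$$|\mathcal A|=e\le\binom{k-1}{w-1}+\binom{k-1}{w-2}=\binom k{w-1}.\qquad\square$$

The next four sections prove Proposition 7, by induction on the number $s$ of blocks, for all weighted systems, families, $b$ and $\sigma$ simultaneously.

## 7. No blocks, and the decomposition along the first block

**Step 1: the base $s=0$.** Here $k=1$, $Q=\emptyset$, $\mathcal F_R\subset\{\emptyset\}$, and the hypothesis is $2b\le\sigma$. If $b\ge1$, then $\binom Qb$ is empty, $K=0$, and $e\le p=\rho+\kappa$. In (6) the binomials $\binom0{b-l}$ and $\binom0{b-1-l}$ equal $1$ exactly for $l=b$ and $l=b-1$, and both values lie in $[0,\sigma]$ since $1\le b\le\sigma$. So the bound is $\rho+\kappa$. If $b=0$, then (iii) is void and $\dim K=\kappa(\{R:\mathcal F_R\ne\emptyset\})$, so $e=r(\{R:\mathcal F_R\ne\emptyset\})\le\rho$. The bound is $\rho\binom00+0=\rho$.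

From now on $s\ge1$ and the Proposition holds for $s-1$ blocks. Write
$$P=P_1,\quad m=m_1,\quad k'=k-m+1,\quad k-1=(m-1)+(k'-1),$$
so that $k'$ is the parameter of $P_2,\dots,P_s$.

**Step 2: slices.** We record the traces on $P$. For $T\subset P$ let $\mathcal F_{R,T}=\{S\setminus P:S\in\mathcal F_R,\ S\cap P=T\}$, and put
$$\mathcal T(R)=\{T:\mathcal F_{R,T}\ne\emptyset\},\quad\mathcal R_T=\{R:T\in\mathcal T(R)\},\quad\mathcal D_t=\{(R,T):T\in\mathcal T(R),\ |T|=t\}.$$
Since $\mathcal F_R$ is an L-antichain, $\mathcal T(R)$ is an antichain (members with different traces differ first in $P_1$), and $\mathcal F_{R,T}$ is an L-antichain on $P_2,\dots,P_s$ with members of size at most $b-|T|$. In particular $\mathcal D_t=\emptyset$ for $t>b$.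

**Step 3: $K$ splits into kernels of the same kind.** We want to write $e$ as a sum of $e$-values of systems on $s-1$ blocks. Give $(R,T)\in\mathcal D_t$ the vector
$$v_{(R,T)}=\Bigl(v_R\otimes\delta_T,\ \ \delta_R\otimes\sum_{x\in T}\delta_{T\setminus\{x\}}\Bigr).$$
The first component is $v_R$ placed in a slot named $T$. The second is a $0/1$ vector with coordinates indexed by pairs $(R,V)$, $V\subset P$.

The conditions (i) and (ii) concern one set $S$ at a time. In (iii) all sets $H\cup\{x\}$ have the same intersection size with $P$, namely $|H\cap P|+1$ if $i=1$ and $|H\cap P|$ if $i\ge2$. So $K=\bigoplus_tK_t$, where $K_t$ consists of the $f\in K$ supported on sets $S$ with $|S\cap P|=t$. Claim: $K_t$ is the $K$-space of the weighted system $(\mathcal D_t,(v_{(R,T)}))$ with families $\mathcal F_{R,T}$, blocks $P_2,\dots,P_s$ and budget $b-t$, under $f((R,T),S')=f(R,T\cup S')$. Condition (i) is the same. For $S'\subset Q\setminus P$ with $|S'|=b-t$ the new condition (ii),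
$$\sum_{(R,T)\in\mathcal D_t}f(R,T\cup S')\,v_{(R,T)}=0,$$
says in its first component that $\sum_Rf(R,T\cup S')v_R=0$ for each $T$, which is the old (ii). In its second component, at the coordinate $(R,V)$ with $|V|=t-1$, it says $\sum_{x\in P\setminus V}f(R,V\cup\{x\}\cup S')=0$, which is the old (iii) for $i=1$. Condition (iii) for $i\ge2$ is unchanged. This proves the claim. Let $e_t$ be the $e$-value of that system; then
$$e=\sum_te_t. \tag{7}$$
Let $r_t$ and $\kappa_t$ be the rank and nullity of $(v_{(R,T)})_{(R,T)\in\mathcal D_t}$, so $r_t+\kappa_t=|\mathcal D_t|$.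

**Example.** $\mathcal R=\{R\}$, $v_R=0$, $m=4$, $t=2$, and $\mathcal T(R)$ all six pairs in $P$. The vectors are $\delta_{\{x\}}+\delta_{\{y\}}$, and Section 1 gives $\kappa_2=2$, $r_2=4$.

**Step 4: traces of size at most $m/2$ suffice.** We push large traces down without changing $e$. Let $t$ be maximal with $\mathcal D_t\ne\emptyset$ and suppose $2t\ge m+1$. For fixed $R$ and $S'$ the function $T\mapsto f(R,T\cup S')$ satisfies the hypothesis of (3), by (iii) for $i=1$. So $K_t=0$.

In the inclusion graph between $\binom Pt$ and $\binom P{t-1}$ the degrees are $t$ on the first side and $m-t+1\le t$ on the second. Counting edges, a set of vertices of $\binom Pt$ has at least as many neighbors as elements, so Hall's theorem gives an injection $\varphi:\binom Pt\to\binom P{t-1}$ with $\varphi(T)\subset T$. For all $R$, replace each $S\in\mathcal F_R$ with $|S\cap P|=t$ by $\varphi(S\cap P)\cup(S\setminus P)$.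

Let $T\in\mathcal T(R)$ with $|T|=t$, and $T'\in\mathcal T(R)$ with $|T'|\le t-1$. Then $T'\subset\varphi(T)\subset T$ is impossible, and $\varphi(T)\subset T'$ would force $T'=\varphi(T)\subset T$. So $\varphi(T)$ is different from and incomparable to $T'$. The sets $\varphi(T)$ are distinct of equal size. Hence the new trace families are antichains, members with equal new traces had equal old traces, and the new families are L-antichains of the same cardinalities. The replaced sets now have size at most $b-1$, so they carry no values of functions in the new $K$. Therefore the new $K$ is $\bigoplus_{t'<t}K_{t'}$, which is the old $K$, since $K_t=0$ and $\mathcal D_{t'}=\emptyset$ for $t'>t$. So $e$ is unchanged, and $\mathcal R$, $v_R$, $b$ were not touched. Iterate; the maximal $t$ drops each time. From now on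
$$|T|\le m/2\quad\text{for all }T\in\bigcup_R\mathcal T(R).$$

## 8. Rank inequalities along a random maximal chain

The numbers $r_t,\kappa_t$ must be compared with $\rho,\kappa$. The link is that $\mathcal T(R)$ is an antichain, so each $R$ is met at most once along a maximal chain of subsets of $P$.

Let $c_t=\binom mt$, and let $\emptyset=C_0\subset C_1\subset\dots\subset C_m=P$ be a uniformly random maximal chain, so $C_t$ is a uniformly random $t$-subset. Put
$$X_t=\mathcal R_{C_t}\ (0\le t\le m),\qquad Y_i=\{R:\ C_i\subset T\text{ for some }T\in\mathcal T(R),\ |T|=i+1\}\ (0\le i\le m-1),$$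
$Y_{-1}=X_0$, and $X_t=\emptyset$, $Y_i=\emptyset$ for all other indices. Then:

* The $X_t$ are pairwise disjoint, since $R\in X_t\cap X_{t'}$ with $t<t'$ would put $C_t\subsetneq C_{t'}$ both in $\mathcal T(R)$.
* $Y_i\cap X_t=\emptyset$ for $t\le i$, since otherwise $C_t\subset C_i\subset T$ with $C_t,T\in\mathcal T(R)$ and $|C_t|<|T|$.
* $X_{i+1}\subset Y_i$ for all $i$, taking $T=C_{i+1}$ when $i\geq 0$.
* $|\mathcal D_t|=\sum_{|T|=t}|\mathcal R_T|=c_t\,\mathbb E|X_t|$.

**Lemma 8.** For $0\le t\le m$:
$$r_t\le c_t\,\mathbb E\,r(X_t)+c_{t-1}\,\mathbb E\,\kappa(Y_{t-1}), \tag{8}$$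
$$\kappa_t\le c_t\,\mathbb E\,\kappa(X_t), \tag{9}$$
$$\text{if } m=2a,\ a\ge1:\qquad \kappa_a\le c_{a+1}\,\mathbb E\,\kappa(X_a). \tag{10}$$

*Proof.* **Step 1: a map whose kernel has dimension $\kappa_t$.** A function $g$ on $\mathcal D_t$ (extended by $0$) is a linear relation of the $v_{(R,T)}$ if and only if $g(\cdot,T)\in\mathrm{Ker}(\mathcal R_T)$ for each $T$ and $\sum_{T\supset V}g(R,T)=0$ for all $R$ and $|V|=t-1$. So $\kappa_t=\dim\ker\Theta$, where
$$\Theta:\bigoplus_{|T|=t}\mathrm{Ker}(\mathcal R_T)\to\bigoplus_{|V|=t-1}\mathrm{Ker}\Bigl(\bigcup_{T\supset V,\,|T|=t}\mathcal R_T\Bigr),\qquad(\Theta g)_V=\sum_{T\supset V}g(\cdot,T).$$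
Hence $\kappa_t=\sum_T\kappa(\mathcal R_T)-\mathrm{rank}\,\Theta$ and $r_t=|\mathcal D_t|-\kappa_t=\sum_Tr(\mathcal R_T)+\mathrm{rank}\,\Theta$.

**Step 2: (8) and (9).** Averaging, $\sum_T\kappa(\mathcal R_T)=c_t\mathbb E\kappa(X_t)$ and $\sum_Tr(\mathcal R_T)=c_t\mathbb Er(X_t)$. With $\mathrm{rank}\,\Theta\ge0$ the formula for $\kappa_t$ gives (9). For $t\ge1$ the rank of $\Theta$ is at most the dimension of its target, which is $c_{t-1}\mathbb E\kappa(Y_{t-1})$, because $\bigcup_{T\supset C_{t-1},|T|=t}\mathcal R_T=Y_{t-1}$. For $t=0$ the target is $0$ and $c_{-1}=0$. This gives (8).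

**Step 3: (10).** We need a lower bound for $\mathrm{rank}\,\Theta$ when $t=a=m/2$. Choose $T_1\in\binom Pa$ with $\kappa(\mathcal R_{T_1})$ maximal, choose $V_1\subset T_1$ with $|V_1|=a-1$, and delete the $a+1$ sets of size $a$ containing $V_1$. Repeat with the remaining $a$-sets until none remain, obtaining pairs $(T_l,V_l)$. At step $l$ at most $a+1$ sets $T$ are deleted, each with $\kappa(\mathcal R_T)\le\kappa(\mathcal R_{T_l})$. So $\sum_l\kappa(\mathcal R_{T_l})\ge\frac1{a+1}\sum_T\kappa(\mathcal R_T)$. By construction $V_l\not\subset T_{l'}$ for $l'>l$. If $g\in\bigoplus_l\mathrm{Ker}(\mathcal R_{T_l})$ and $\Theta g=0$, then the component at $V_1$ gives $g(\cdot,T_1)=0$, then the one at $V_2$ gives $g(\cdot,T_2)=0$, and so on. So $\Theta$ is injective on this subspace, $\mathrm{rank}\,\Theta\ge\frac1{a+1}\sum_T\kappa(\mathcal R_T)$, and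
$$\kappa_a\le\frac a{a+1}\,c_a\,\mathbb E\kappa(X_a)=c_{a+1}\,\mathbb E\kappa(X_a),$$
since $\binom{2a}{a+1}=\frac a{a+1}\binom{2a}a$. $\square$

In the example of Section 7 ($m=4$, $a=2$, $v_R=0$) we have $X_2=Y_1=\{R\}$ always, $r=0$ and $\kappa(\{R\})=1$. Inequality (8) reads $4\le6\cdot0+4\cdot1$, with equality, and (10) reads $2\le4$.

## 9. Comparing coefficients

**Step 1: apply the induction hypothesis to each $e_t$.** For $0\le t\le m/2$ let
$$\sigma_t=m-1+\sigma-2t,$$
except that $\sigma_t:=1$ in the *exceptional case* $\sigma=1$, $t=m/2$. That is the only case in which the formula gives a value below $1$, namely $0$. So always $\sigma_t\ge1$. From $2b\le k-1+\sigma$ we get $2(b-t)\le k'-1+(m-1+\sigma-2t)\le k'-1+\sigma_t$. Put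
$$\beta_i:=\binom{k'-1}{b-1-i}\qquad(i\in\mathbb Z).$$
For $t\le b$ the Proposition on $s-1$ blocks, with budget $b-t$ and slack $\sigma_t$, gives
$$e_t\le r_t\sum_{l=0}^{\sigma_t}\beta_{t-1+l}+\kappa_t\sum_{l=0}^{\sigma_t}\beta_{t+l}=r_t\beta_{t-1}+|\mathcal D_t|\sum_{t\le i<t+\sigma_t}\beta_i+\kappa_t\beta_{t+\sigma_t},$$
where we used $r_t+\kappa_t=|\mathcal D_t|$. For $t>b$ everything is $0$. Summing over $t$,
$$e\le\sum_{i\in\mathbb Z}\beta_i\delta_i,\qquad\delta_i=r_{i+1}+\sum_{t\le i<t+\sigma_t}|\mathcal D_t|+\sum_{t+\sigma_t=i}\kappa_t, \tag{11}$$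
where $0\le t\le m/2$ and $r_{i+1}:=0$ if $i+1\notin[0,m/2]$.

**Step 2: rewrite the target in the same form.** Let $h_i=\sum_{l=0}^\sigma\binom{m-1}{i-l}$. By Vandermonde's identity, $\binom{k-1}{b-l}=\sum_i\binom{m-1}{i+1-l}\beta_i$ and $\binom{k-1}{b-1-l}=\sum_i\binom{m-1}{i-l}\beta_i$. So the right side of (6) equals $\sum_i\beta_i\tau_i$ with
$$\tau_i=\rho h_{i+1}+\kappa h_i .$$
We must show $\sum_i\beta_i\delta_i\le\sum_i\beta_i\tau_i$.

**Step 3: the shape of $h$.** We collect the monotonicity facts. Put $\bar t:=m-1+\sigma-t$. Reversing the sum gives $h_i=h_{\bar i}$. Next, $h_i-h_{i-1}=\binom{m-1}i-\binom{m-1}{i-\sigma-1}$, and $\binom{m-1}j$ ($j\in\mathbb Z$) does not increase with $|j-\frac{m-1}2|$. The midpoint of $i$ and $i-\sigma-1$ is at most $\frac{m-1}2$ exactly when $2i\le m+\sigma$. Therefore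

* $h_i\ge h_{i-1}$ if $2i\le m+\sigma$, and $h_i\le h_{i-1}$ if $2i\ge m+\sigma$.

Let $t\le m/2$. Then $t\le\bar t$, because $2t\le m\le m-1+\sigma$.

* $h_i\ge h_t$ for $t\le i\le\bar t$: if $2i\le m+\sigma$, climb from $t$ up to $i$; otherwise descend from $i$ to $\bar t$ and use $h_{\bar t}=h_t$.
* $c_j=\binom{m-1}j+\binom{m-1}{j-1}\le h_j$ for all $j$, since $\sigma\ge1$.
* For non-exceptional $t$, $t+\sigma_t=\bar t$.

**Step 4: small indices, $2i+2\le m+\sigma$.** Here $h_{i+1}\ge h_i$, and we show $\delta_i\le\tau_i$. If $i<-1$, then $\delta_i=0$. Let $i\ge-1$. If $\sigma=1$ and $m=2a$, then $i\le a-1$, so the exceptional $t=a$ enters $\delta_i$ at most through $r_a$ (at $i=a-1$). There are no $\kappa_t$-terms: for a non-exceptional $t\le m/2$ with $\bar t=i$ we would have $t\le\bar t=i$ and also $t=m-1+\sigma-i\ge i+1$.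

By (8) and $c_j\le h_j$, $r_{i+1}\le\mathbb E[h_{i+1}r(X_{i+1})+h_i\kappa(Y_i)]$; for $i=-1$ note $c_{-1}=h_{-1}=0$, and for $i+1>m/2$ the left side is $0$. For $t\le i<\bar t$, $|\mathcal D_t|=c_t\mathbb E|X_t|\le h_t\mathbb E|X_t|\le h_i\mathbb E|X_t|$. Thus
$$\delta_i\le\mathbb E\Bigl[h_{i+1}r(X_{i+1})+h_i\Bigl(\kappa(Y_i)+\sum_{t\le i}|X_t|\Bigr)\Bigr]. \tag{12}$$
The sets $X_t$ ($t\le i$) and $Y_i$ are disjoint, so $\sum_{t\le i}|X_t|\le p-|Y_i|$, and
$$\kappa(Y_i)+\sum_{t\le i}|X_t|\le p-r(Y_i)=\rho+\kappa-r(Y_i).$$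
Since $r(X_{i+1})\le r(Y_i)\le\rho$ and $h_{i+1}\ge h_i$, the bracket in (12) is at most
$$h_i(\rho+\kappa)+(h_{i+1}-h_i)\,r(Y_i)\le h_i(\rho+\kappa)+(h_{i+1}-h_i)\rho=\tau_i .$$

**Step 5: large indices, $2i+2\ge m+\sigma+1$, without exceptional contribution.** Here $h_{i+1}\le h_i$, and $i+1>m/2$, so $r_{i+1}=0$. Suppose no exceptional $t$ contributes to $\delta_i$. If $t\le i<\bar t$, then $t\le i+1\le\bar t$, so $c_t\le h_t\le h_{i+1}$. There is at most one $t^*$ with $\overline{t^*}=i$. For it, (9) gives $\kappa_{t^*}\le c_{t^*}\mathbb E\kappa(X_{t^*})\le h_i\,\mathbb E\kappa(X_{t^*})$, since $c_{t^*}\le h_{t^*}=h_i$. Put $X=X_{t^*}$ (or $\emptyset$ if there is no $t^*$). The other $|X_t|$ sum to at most $p-|X|\le\rho+\kappa-\kappa(X)$. So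
$$\delta_i\le\mathbb E\bigl[h_{i+1}(\rho+\kappa-\kappa(X))+h_i\kappa(X)\bigr]=\mathbb E\bigl[h_{i+1}(\rho+\kappa)+(h_i-h_{i+1})\kappa(X)\bigr]\le\rho h_{i+1}+\kappa h_i=\tau_i .$$

If $\sigma\ge2$ or $m$ is odd, Steps 4 and 5 cover all $i$, and $e\le\sum\beta_i\delta_i\le\sum\beta_i\tau_i$ because $\beta_i\ge0$.

## 10. Half-size traces in an even block when $\sigma=1$

Let $\sigma=1$ and $m=2a$, $a\ge1$. Then $h_i=c_i$, $\bar t=2a-t$, $\tau_i=\rho c_{i+1}+\kappa c_i$, and the range of Step 5 is $i\ge a$. Since $\sigma_a=1$, the exceptional $t=a$ contributes there only at $i=a$ (through $|\mathcal D_a|$) and at $i=a+1$ (through $\kappa_a$). For all other $i$ we already have $\delta_i\le\tau_i$.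

**Step 1: $i=a+1$.** This is where (10) is needed. The non-exceptional terms of $\delta_{a+1}$ are $|\mathcal D_t|$ with $t\le a-2$, where $c_t\le c_{a-2}=c_{a+2}$, and $\kappa_{a-1}\le c_{a-1}\mathbb E\kappa(X_{a-1})=c_{a+1}\mathbb E\kappa(X_{a-1})$. The exceptional term is $\kappa_a\le c_{a+1}\mathbb E\kappa(X_a)$ by (10). Put $X=X_{a-1}\cup X_a$. Then $\kappa(X_{a-1})+\kappa(X_a)\le\kappa(X)$ and $\sum_{t\le a-2}|X_t|\le p-|X|\le\rho+\kappa-\kappa(X)$, so
$$\delta_{a+1}\le\mathbb E\bigl[c_{a+2}(\rho+\kappa-\kappa(X))+c_{a+1}\kappa(X)\bigr]\le\rho c_{a+2}+\kappa c_{a+1}=\tau_{a+1}.$$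

**Step 2: $i=a$ must be paired with $i=a-2$.** Here $\delta_a=\sum_{t\le a}|\mathcal D_t|$: the terms $t<a$ satisfy $t\le a<2a-t$, the exceptional $t=a$ satisfies $a\le a<a+1$, $r_{a+1}=0$, and no $\kappa_t$ enters. The inequality $\delta_a\le\tau_a$ can fail. With one block, $k=m=2a$, $b=a$, $\mathcal R=\{R\}$, $v_R\ne0$ and $\mathcal F_R=\binom Pa$ we get $\delta_a=c_a>c_{a+1}=\tau_a$. What holds is
$$\delta_a+\delta_{a-2}\le\tau_a+\tau_{a-2}=2\rho c_{a-1}+\kappa(c_a+c_{a-2}), \tag{13}$$
where the equality uses $c_{a+1}=c_{a-1}$.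

To prove (13), write $Z=X_{a-1}$, $W=\sum_{t\le a-2}|X_t|$, $Y=Y_{a-2}\supset Z$. Using $c_t\le c_{a-1}$ for $t\le a-1$, and (12) for $i=a-2\ge-1$,
$$\delta_a+\delta_{a-2}\le\mathbb E\bigl[c_a|X_a|+c_{a-1}(|Z|+W)+c_{a-1}r(Z)+c_{a-2}(\kappa(Y)+W)\bigr].$$
Since $|X_a|+|Z|+W\le p$, the first two terms are at most
$$c_ap-(c_a-c_{a-1})(|Z|+W)\le c_ap-(c_a-c_{a-1})r(Z).$$
Since $W\le p-|Y|$, we have $\kappa(Y)+W\le p-r(Y)\le p-r(Z)$ (for $a=1$ the coefficient $c_{a-2}$ is $0$). So the bracket is at most
$$(\rho+\kappa)(c_a+c_{a-2})+r(Z)\,(2c_{a-1}-c_a-c_{a-2}).$$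
Now $c_{a-1}=\frac a{a+1}c_a$ and $c_{a-2}=\frac{a-1}{a+2}c_{a-1}$, so
$$2c_{a-1}-c_a-c_{a-2}=c_a\Bigl(\frac{2a}{a+1}-1-\frac{a(a-1)}{(a+1)(a+2)}\Bigr)=c_a\,\frac{2(a-1)}{(a+1)(a+2)}\ge0 .$$
With $r(Z)\le\rho$ the bracket is at most $\kappa(c_a+c_{a-2})+2\rho c_{a-1}$, which is (13).

**Step 3: the weights favor the index $a-2$.** To use (13) we need $\beta_{a-2}\ge\beta_a$. We have $\beta_{a-2}=\binom{k'-1}{b-a+1}$ and $\beta_a=\binom{k'-1}{b-a-1}$. From $2b\le k=2a+k'-1$ we get $(b-a+1)+(b-a-1)\le k'-1$, so $b-a+1$ is at least as close to $\frac{k'-1}2$ as $b-a-1$, and $\beta_{a-2}\ge\beta_a$. By Step 4 of Section 9, $\tau_{a-2}-\delta_{a-2}\ge0$. Hence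
$$\beta_{a-2}(\tau_{a-2}-\delta_{a-2})+\beta_a(\tau_a-\delta_a)\ge\beta_a\bigl[(\tau_{a-2}-\delta_{a-2})+(\tau_a-\delta_a)\bigr]\ge0 .$$
For every other $i$, $\delta_i\le\tau_i$. So again $e\le\sum_i\beta_i\delta_i\le\sum_i\beta_i\tau_i$, which is (6). This proves Proposition 7, and with it Theorem 2, Theorem 3 and Corollary 4. $\blacksquare$

## 11. The same estimate without intersection: $M(n,k,w)=\binom kw$

**Proposition 9.** For $2\le2w\le k\le n$ one has $M(n,k,w)=\binom kw$.

*Proof.* The subspace $\mathbb R^{[k]}$ gives $M(n,k,w)\ge\binom kw$. For the upper bound let $U$ be a $k$-dimensional subspace and $\mathcal A=U\cap E(n,w)$, which we may assume nonempty. The proof of Lemma 6 did not use the intersection condition, so it applies with $\lambda_j=1$, $c=w$ and gives an L-antichain $\mathcal F$ with $|\mathcal F|=|\mathcal A|$, members of size at most $w$, and parameter $k$. Apply Proposition 7 with $\mathcal R=\{R\}$, $v_R\ne0$, $\mathcal F_R=\mathcal F$, $b=w$, $\sigma=1$. Here $\rho=1$, $\kappa=0$, and $K=0$ by (ii). So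
$$|\mathcal A|=e\le\binom{k-1}w+\binom{k-1}{w-1}=\binom kw.\qquad\square$$
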